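# Connected graphs for compositions of derivatives

## The orbit graph of a chain of maps

Take a chain of maps between intervals,
$$I_0\xrightarrow{\;g_1\;}I_1\xrightarrow{\;g_2\;}\cdots\xrightarrow{\;g_n\;}I_n ,$$
and record not only where a point $x$ ends up, but its whole itinerary. Put $\varphi_0(x)=x$ and $\varphi_j=g_j\circ\varphi_{j-1}$, so that $\varphi_j$ is the composition of the first $j$ maps applied. The **orbit graph** of the chain is
$$\Gamma(g_1,\dots,g_n)=\{(\varphi_0(x),\varphi_1(x),\dots,\varphi_n(x)):x\in I_0\}\subset I_0\times I_1\times\cdots\times I_n .$$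
A point $u=(u_0,\dots,u_n)$ of the product lies in it exactly when $u_j=g_j(u_{j-1})$ for $1\le j\le n$. For $n=1$ this is the usual graph. For $g_1(x)=x^2$ and $g_2(y)=1-y$ on $[0,1]$ it is the arc $\{(x,x^2,1-x^2)\}$.

Here is what it is for. Let $I=[0,1]$. A function $g\colon I\to I$ is called a *derivative* if $g=G'$ for some differentiable $G\colon I\to\mathbb R$ (one-sided derivatives at the endpoints). A derivative may be discontinuous, but its graph $\{(x,g(x)):x\in I\}$ is always a connected subset of the plane. The question is whether this survives composition: if $g_1,\dots,g_n\colon I\to I$ are derivatives, must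
$$f=g_1\circ g_2\circ\cdots\circ g_n$$
have connected graph? This is stated as an open problem in the presentation "Differentiability versus continuity: What good Calc 1 student may ask about". The problem statement lists as known that one derivative $[0,1]\to[0,1]$ has a fixed point and, as a result from the years 2000–2003, that every finite composition of derivatives from $I$ into $I$ has a fixed point.

The answer is yes, and it comes from a stronger statement about orbit graphs. "Interval" means a nondegenerate interval of $\mathbb R$: open, closed, half-open, bounded or not. DB1 means "Darboux and Baire one". Both words are recalled in the next section, where we also check that derivatives are DB1.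

**Theorem A.** Let $I_0,\dots,I_n$ be intervals, $n\ge 1$, and let $g_j\colon I_{j-1}\to I_j$ be DB1 for $1\le j\le n$. Then $\Gamma(g_1,\dots,g_n)$ is connected.

**Corollary.** If $g_1,\dots,g_n\colon I\to I$ are derivatives, then $f=g_1\circ\cdots\circ g_n$ has connected graph.

**Proof of the Corollary from Theorem A.** In $f$ the map $g_n$ acts first. So apply Theorem A to the chain $g_n,g_{n-1},\dots,g_1$ in this order, with all $I_j=[0,1]$. The graph of $f$ is the image of the resulting connected orbit graph under the continuous projection $u\mapsto(u_0,u_n)$. $\square$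

## Darboux maps, Baire one maps and $G_\delta$ graphs

**Definitions.** A function $g$ from an interval to $\mathbb R$ is *Darboux* if it maps intervals onto connected sets; equivalently, if $y$ lies between $g(a)$ and $g(b)$, then $y=g(x)$ for some $x$ between $a$ and $b$. A function $g$ on a metric space is *Baire one* if preimages of open sets are $F_\sigma$, that is, countable unions of closed subsets of the domain. It is *DB1* if it is both.

**Derivatives are DB1.** They are Darboux by Darboux's theorem. For Baire one, let $g=G'$ on $[0,1]$ and extend $G$ beyond $1$ by $G(1+s)=G(1)+s\,g(1)$. Then $q_k(x)=k\,(G(x+1/k)-G(x))$ is continuous and $q_k\to g$ pointwise. For a pointwise limit of continuous functions,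
$$\{g>a\}=\bigcup_{m\ge1}\bigcup_{K\ge1}\bigcap_{k\ge K}\{q_k\ge a+1/m\},$$
which is $F_\sigma$; the same holds for $\{g<b\}$. Every open subset of $\mathbb R$ is a countable union of intervals $(a,b)$, and finite intersections and countable unions of $F_\sigma$ sets are $F_\sigma$.

**A discontinuous example.** Let $h(y)=\tfrac12(1+\cos(1/y))$ for $0<y\le1$ and $h(0)=\tfrac12$. The function $H(y)=y^2\sin(1/y)$, $H(0)=0$, has $H'(y)=2y\sin(1/y)-\cos(1/y)$ for $y>0$ and $H'(0)=0$. The function equal to $2y\sin(1/y)$ for $y>0$ and $0$ at $0$ is continuous, so it has an antiderivative $K$. Then $K-H$ has derivative $\cos(1/y)$ for $y>0$ and $0$ at $0$. So $h$ is a derivative $I\to I$. It is discontinuous at $0$.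

We use three facts.

**(F1)** *The graph of a Baire one $g\colon I_{j-1}\to I_j$ is $G_\delta$ in $I_{j-1}\times I_j$. Hence $\Gamma(g_1,\dots,g_m)$ is $G_\delta$ in $\prod_j I_j$ whenever all $g_j$ are Baire one, and so it and its relatively closed subsets are completely metrizable.*

If $y\ne g(x)$, a rational $r$ lies strictly between them. So the complement of the graph is the union over $r\in\mathbb Q$ of the sets
$$\{g<r\}\times(I_j\cap(r,\infty))\quad\text{and}\quad\{g>r\}\times(I_j\cap(-\infty,r)).$$
Products of two $F_\sigma$ sets are $F_\sigma$, so the complement is $F_\sigma$. Next, $\Gamma(g_1,\dots,g_m)=\bigcap_j\{u:u_j=g_j(u_{j-1})\}$, and each set on the right is the preimage of a $G_\delta$ set under a coordinate projection. An interval is $G_\delta$ in $\mathbb R$, so $\prod_j I_j$ is $G_\delta$ in a Euclidean space. A $G_\delta$ subset of a completely metrizable space is completely metrizable, and so is each of its relatively closed subsets.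

**(F2)** *A Baire one function $\psi\colon M\to\mathbb R$ on a nonempty completely metrizable space $M$ has a point of continuity.*

If $\psi$ is discontinuous at $x$, some open interval $Q\ni\psi(x)$ with rational endpoints has $x\notin\operatorname{int}\psi^{-1}(Q)$. So the discontinuity set is $\bigcup_Q\big(\psi^{-1}(Q)\setminus\operatorname{int}\psi^{-1}(Q)\big)$, a countable union. Each term is an $F_\sigma$ set minus an open set, hence $F_\sigma$. Its interior is empty, since an open subset of $\psi^{-1}(Q)$ lies in $\operatorname{int}\psi^{-1}(Q)$. So each term is a countable union of closed sets with empty interior, hence meagre. By the Baire category theorem the discontinuity set is not all of $M$.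

**(F3)** *If $g$ is DB1 and $\tau$ is continuous, then $\tau\circ g$ is DB1, and so is the restriction of $g$ to any subinterval.*

Continuous images of connected sets are connected, and $(\tau\circ g)^{-1}(W)=g^{-1}(\tau^{-1}(W))$ with $\tau^{-1}(W)$ open. For a restriction, intersect the closed sets with the subinterval.

## One map: the boundary set and a continuity point

**Theorem A for $n=1$.** Let $g\colon J\to I_1$ be DB1. Suppose its graph is contained in $U\cup V$, with $U,V$ open in $J\times I_1$, that no point of the graph lies in $U\cap V$, and that
$$S=\{x:(x,g(x))\in U\},\qquad T=J\setminus S=\{x:(x,g(x))\in V\}$$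
are both nonempty. We look for a contradiction.

**Step 1: a point of the boundary where $g$ is tame.** Let $P=\overline S\cap\overline T$, closures in $J$. If $P$ were empty, $\overline S$ and $\overline T$ would be disjoint nonempty closed sets covering the interval $J$. So $P\neq\emptyset$. It is closed in $J$, hence completely metrizable, and by (F2) $g|_P$ has a continuity point $p$. By symmetry let $p\in S$. As $(p,g(p))\in U$, we can choose $\varepsilon>0$ and a relatively open interval $O\ni p$ in $J$ such that $(x,z)\in U$ whenever $x\in O$, $z\in I_1$, $|z-g(p)|<\varepsilon$, and such that $|g-g(p)|<\varepsilon$ on $P\cap O$. Then $P\cap O\subset S$.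

**Step 2: an interval of $T$ that ends at a point of $S$.** Since $p\in\overline T$, pick $t\in T\cap O$. As $P\cap O\subset S$, we have $t\notin P$. Let $D$ be the component of $O\setminus P$ containing $t$. A point of $D\cap S$ lies in $\overline S$ and not in $P$, hence not in $\overline T$; so $S$ is relatively open in $D$, and likewise $T$. As $D$ is connected, $D\subset T$. Say $t<p$ (the other case is symmetric) and let $a=\sup D$. Then $t\le a\le p$, so $a\in O$. If $a\notin P$, a neighborhood of $a$ in $O$ would miss $P$ and $D$ would extend past $a$, which is impossible (note $a<p$ in that case). So $a\in P\cap O\subset S$, and since $t\notin P$ we get $a>t$ and $[t,a)\subset D$.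

**Step 3: Darboux at the end point.** There are $x\in D$, $x\to a$, with $g(x)\to g(a)$. Otherwise for some $\delta,\eta>0$ with $a-\delta\geq t$ we would have $|g(x)-g(a)|\ge\eta$ on $[a-\delta,a)$, and $g([a-\delta,a])$ would have $g(a)$ as an isolated point without being $\{g(a)\}$, hence would be disconnected. Since $(a,g(a))\in U$ and $U$ is open, $(x,g(x))\in U$ for some $x\in D\subset T$, contradicting the definition of $T$. $\square$

Two cases with $n=2$ now follow by hand. If $g_2$ is continuous, $\Gamma(g_1,g_2)$ is the image of the connected graph of $g_1$ under $(u_0,u_1)\mapsto(u_0,u_1,g_2(u_1))$. If $g_1$ is continuous, then $g_2\circ g_1$ is DB1, because $g_1$ maps intervals to intervals or points and pulls $F_\sigma$ sets back to $F_\sigma$ sets. So $g_2\circ g_1$ has connected graph, and $\Gamma(g_1,g_2)$ is the image of that graph under $(x,z)\mapsto(x,g_1(x),z)$. The difficulty appears only when both maps are discontinuous.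

## Two derivatives whose composition is nowhere continuous

The obvious plan is to show that a composition of DB1 maps is DB1 and quote the case $n=1$. The Darboux half is fine: a composition of Darboux maps is Darboux. The Baire one half fails, and Step 1 above fails with it.

**A derivative with dense zeros, not identically zero on any interval.** Let $q_1,q_2,\dots$ be distinct and dense in $[0,1]$, and let $p(x)=\sum_{k\ge1}2^{-k}(x-q_k)^{1/3}$. This is continuous (uniform convergence) and strictly increasing on $[0,1]$. For $x\ne y$ put $a_k=(x-q_k)^{1/3}$ and $b_k=(y-q_k)^{1/3}$. Since $y-x=b_k^3-a_k^3$,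
$$\frac{p(y)-p(x)}{y-x}=\sum_k\frac{2^{-k}}{a_k^2+a_kb_k+b_k^2}.$$
Each denominator is at most $3$, so the quotient is at least $\tfrac13$. As $y\to x$ the $k$-th term tends to $2^{-k}/(3a_k^2)$ (to $\infty$ if $a_k=0$), and since $a_k^2+a_kb_k+b_k^2\ge\tfrac34a_k^2$, it is at most $4$ times this limit. If $\sum_k2^{-k}/(3a_k^2)<\infty$, dominated convergence gives $p'(x)$ equal to this sum; if the sum is infinite, Fatou's lemma shows that the quotient tends to $\infty$. So the inverse $R=p^{-1}$ is differentiable with $R'(p(x))=1/p'(x)$, where $1/\infty=0$, and $0\le R'\le3$. It vanishes on the dense set $\{p(q_k)\}$, and it is not identically zero on any interval, as $R$ is strictly increasing. With $\ell=p(1)-p(0)$, the function $g(x)=\tfrac13R'(p(0)+\ell x)$ is a derivative $I\to I$ with the same two properties.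

**The composition.** Let $h$ be the derivative with $h(0)=\tfrac12$ and $h(y)=\frac12(1+\cos(1/y))$ for $y>0$. On every subinterval, $g$ takes the value $0$ and some value $\delta>0$, hence by Darboux every value in $[0,\delta]$, in particular $1/(2\pi k)$ for large $k$. So on every subinterval $h\circ g$ takes both values $\tfrac12$ and $1$. It is discontinuous at every point, and by (F2) it is not Baire one. There is no continuity point on which to start Step 1.

One can still say that $h\circ g$ is *Baire two*, a pointwise limit of Baire one functions: if $h_k$ are continuous with $h_k\to h$, the functions $h_k\circ g$ are Baire one and converge to $h\circ g$. But "Darboux and Baire two" does not imply a connected graph; see Proposition C at the end. The way $f$ arises as a composition must be used.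

## Two repairs: record the itinerary, and clamp instead of cutting

**Recording the itinerary.** In the example the function $x\mapsto h(g(x))$ has no continuity point. But look at $(u_0,u_1)\mapsto h(u_1)$ on the graph of $g$: it is continuous at every point with $u_1>0$. In general, on $G=\Gamma(g_1,\dots,g_{n-1})$ the function $u\mapsto g_n(u_{n-1})$ is a Baire one function of a *coordinate*. So it is Baire one on $G$, and $G$ is completely metrizable by (F1), whence (F2) applies to every nonempty relatively closed subset of $G$. This is why the induction runs over orbit graphs: $G$ takes over the role of the interval $J$, and $g_n$ the role of $g$.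

**What now stops.** Step 2 cut a small interval $O$ out of $J$ and used that its pieces are connected. Small pieces of $G$ need not be. Take $\gamma(x)=\cos(1/x)$ for $0<x\le1$ and $\gamma(0)=0$, with graph $G$, and cut it with the box $[0,\delta)\times(-\tfrac12,\tfrac12)$. No point of $G$ over $x_k=1/(k\pi)$ lies in the box, since $|\gamma(x_k)|=1$. So for large $k$ the part over $[0,x_k)$ is clopen in $G\cap\text{box}$, and the component of $(0,0)$ is the single point $(0,0)$. A clopen subset of $G\cap\text{box}$ contradicts nothing.

**Clamping.** Instead of deleting the part of $G$ outside $(-\tfrac12,\tfrac12)$, replace $\gamma$ by $\tau\circ\gamma$ with $\tau(v)=\max(-\tfrac12,\min(\tfrac12,v))$. By (F3) this is again DB1, so its graph is connected, and strictly between the two walls it agrees with the graph of $\gamma$. For a chain we clamp each map, and the clamped orbit graph is connected by the induction hypothesis. The price is new points on the walls, which are not points of $G$. The proof must place the walls at heights where they do no harm.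

**Safe heights, for $n=2$.** Suppose $G=G_S\sqcup G_T$ is the splitting induced by a separation of $\Gamma(g_1,g_2)$, and let $e\in G_S$ be a continuity point on the common boundary of $G_S$ and $G_T$. Near $e$, let $\Lambda$ be the set of heights $w$ with $g_2(w)$ close to $g_2(e_1)$. A point of $G$ near $e$ whose height lies in $\Lambda$ must belong to $G_S$. So heights in $\Lambda$ are forbidden to $G_T$. Put the walls at heights in $\Lambda$. Take a gap $C$ of $\Lambda$ between the walls that contains the height of some $t\in G_T$, and let $E$ consist of the points of $G_T$ over a neighborhood of $e_0$ with height in $C$. To leave $E$ through the top or bottom of $C$, the Darboux property of $g_1$ would force nearby points of $G$ at heights in $\Lambda$, that is, in $G_S$. So $E$ should be clopen in the clamped graph. For longer chains there is a set of safe heights in each coordinate.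

## The inductive step: continuity point and safe levels

We prove Theorem A by induction on $n$, for all choices of intervals and maps at once. The case $n=1$ is done. Let $n\ge2$ and assume the theorem for $n-1$. Put $G=\Gamma(g_1,\dots,g_{n-1})$, which is connected, and $h=g_n$. Suppose $\Gamma=\Gamma(g_1,\dots,g_n)$ is disconnected: there are $U,V$ open in $\prod_{j\le n}I_j$ with $\Gamma\subset U\cup V$, $\Gamma\cap U\cap V=\emptyset$ and $\Gamma\cap U\ne\emptyset\ne\Gamma\cap V$.

**Step 1: a continuity point on the boundary.** *This step fixes the box in which everything happens.* Let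
$$G_S=\{u\in G:(u,h(u_{n-1}))\in U\},\qquad G_T=G\setminus G_S=\{u\in G:(u,h(u_{n-1}))\in V\},$$
both nonempty, and let $B=\overline{G_S}\cap\overline{G_T}$, closures in $\prod_{j\le n-1}I_j$. If $B\cap G$ were empty, no point of $G_T$ would lie in $\overline{G_S}$ and conversely, so $G_S,G_T$ would both be closed in $G$ and separate it. Hence $B\cap G\neq\emptyset$. It is relatively closed in $G$, so completely metrizable by (F1), and $u\mapsto h(u_{n-1})$ is Baire one on it. By (F2) this function has a continuity point $e=(e_0,\dots,e_{n-1})$ on $B\cap G$. By symmetry let $e\in G_S$. Put $z_0=h(e_{n-1})$. Since $(e,z_0)\in U$, and by continuity at $e$, we can choose $\varepsilon>0$ and relatively open intervals $O_j\ni e_j$ in $I_j$ ($0\le j\le n-1$) such that, with $\Lambda_n=(z_0-\varepsilon,z_0+\varepsilon)\cap I_n$,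
$$O_0\times\cdots\times O_{n-1}\times\Lambda_n\subset U,\tag{1}$$
$$u\in B\cap G\cap\textstyle\prod_j O_j\ \Longrightarrow\ h(u_{n-1})\in\Lambda_n.\tag{2}$$

**Step 2: the levels.** *This step defines the heights forbidden to $G_T$.* Going backwards, put
$$\Lambda_j=\{w\in O_j:\ g_{j+1}(w)\in\Lambda_{j+1}\},\qquad j=n-1,\dots,1.$$
Since $e\in G$ and $h(e_{n-1})=z_0\in\Lambda_n$, we get $e_{n-1}\in\Lambda_{n-1}$, then $e_{n-2}\in\Lambda_{n-2}$, and so on: $e_j\in\Lambda_j$ for $1\le j\le n-1$. Moreover:
$$u\in G\cap\textstyle\prod_j O_j,\ \ u_j\in\Lambda_j\text{ for some }1\le j\le n-1\ \Longrightarrow\ u_{n-1}\in\Lambda_{n-1}\text{ and }u\in G_S.\tag{3}$$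
Indeed $u_{j+1}=g_{j+1}(u_j)\in\Lambda_{j+1}$, and so on up to $u_{n-1}\in\Lambda_{n-1}$ and $h(u_{n-1})\in\Lambda_n$. Then (1) gives $(u,h(u_{n-1}))\in U$.

**Step 3: levels are nowhere isolated on either side.** *This lets us put walls close to $e_j$, and controls the gaps of $\Lambda_{n-1}$.* Below, "$w\ne\max I_j$" means that $w$ is not the greatest element of $I_j$ (automatic if there is none), and likewise for $\min$.

**Claim 1.** Let $1\le j\le n$ and $w\in\Lambda_j$. If $w\ne\max I_j$, then $\Lambda_j\cap(w,w+\eta)\ne\emptyset$ for every $\eta>0$. If $w\ne\min I_j$, then $\Lambda_j\cap(w-\eta,w)\neq\emptyset$ for every $\eta>0$.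

*Proof.* For $j=n$ this is clear, as $\Lambda_n$ is relatively open in $I_n$. Let $j<n$ and suppose it holds for $j+1$. Let $w\in\Lambda_j$, $w\ne\max I_j$. As $O_j$ is relatively open in $I_j$, we may take $\eta$ so small that $(w,w+\eta)\subset O_j$. Write $g=g_{j+1}$ and $v=g(w)\in\Lambda_{j+1}$, pick any $w'\in(w,w+\eta)$, and let $v'=g(w')$.

If $v'=v$, then $w'\in O_j$ and $g(w')\in\Lambda_{j+1}$, so $w'\in\Lambda_j$. If $v'>v$, then $v\ne\max I_{j+1}$, so by the claim for $j+1$ there is $\lambda\in\Lambda_{j+1}\cap(v,v')$. By Darboux $\lambda=g(w'')$ with $w''\in(w,w')\subset O_j$, so $w''\in\Lambda_j$. If $v'<v$, then $v\neq\min I_{j+1}$, and the left-hand half for $j+1$ gives $\lambda\in\Lambda_{j+1}\cap(v',v)$; continue as before. The left-hand statement is proved in the same way with $w'\in(w-\eta,w)$. $\square$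

**Step 4: the walls.** *Here we choose the clamping heights.* By Claim 1 and $e_j\in\Lambda_j$, for $1\le j\le n-1$ we can choose $c_j,d_j\in\Lambda_j$ with $c_j\le e_j\le d_j$, where

- $c_j<e_j$ unless $e_j=\min I_j$, in which case $c_j=e_j$;
- $e_j<d_j$ unless $e_j=\max I_j$, in which case $d_j=e_j$.

As $I_j$ is nondegenerate, $c_j<d_j$. As $O_j$ is an interval, $[c_j,d_j]\subset O_j$. The set $L_j=(c_j,d_j)\cup\{e_j\}$ is a neighborhood of $e_j$ in $I_j$. Put $X=O_0$.

**Step 5: a point of $G_T$ between the walls, and its gap.** *This step produces the set $C$ of heights.* As $e\in\overline{G_T}$, there is $t\in G_T$ with $t_0\in X$ and $t_j\in L_j$ for $1\le j\le n-1$. Then $t\in\prod_jO_j$, so by (3) no $t_j$ with $j\ge1$ lies in $\Lambda_j$. In particular $t_j\ne e_j$, so $t_j\in(c_j,d_j)$. Let $C$ be the component of $[c_{n-1},d_{n-1}]\setminus\Lambda_{n-1}$ containing $t_{n-1}$, and put $\alpha=\inf C$, $\beta=\sup C$.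

**Claim 2.** $C=[\alpha,\beta]$ and $c_{n-1}<\alpha\le\beta<d_{n-1}$, and $\Lambda_{n-1}$ meets $(\beta,\beta+\eta)$ and $(\alpha-\eta,\alpha)$ for every $\eta>0$.

*Proof.* Suppose $\beta\in\Lambda_{n-1}$. Then $\beta>t_{n-1}$, since $t_{n-1}\notin\Lambda_{n-1}$, and $[t_{n-1},\beta)\subset C$ is disjoint from $\Lambda_{n-1}$. But $\beta\ne\min I_{n-1}$, so Claim 1 gives points of $\Lambda_{n-1}$ in $(t_{n-1},\beta)$, a contradiction. So $\beta\notin\Lambda_{n-1}$. Then $C\cup\{\beta\}$ is a connected subset of $[c_{n-1},d_{n-1}]\setminus\Lambda_{n-1}$, so $\beta\in C$. Since $d_{n-1}\in\Lambda_{n-1}$, we get $\beta<d_{n-1}$. If $\Lambda_{n-1}\cap(\beta,\beta+\eta)=\emptyset$ for some $\eta>0$, then $C$ could be extended beyond $\beta$, a contradiction. The argument for $\alpha$ is the same with $c_{n-1}$. $\square$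

## The inductive step: a clopen set in the clamped orbit graph

**Step 6: clamping.** *This step builds a connected set that agrees with $G$ between the walls.* For $1\le j\le n-1$ let $\tau_j(v)=\max(c_j,\min(d_j,v))$, and put
$$\tilde g_1=\tau_1\circ g_1|_X,\qquad \tilde g_j=\tau_j\circ g_j\ (2\le j\le n-1),\qquad \tilde G=\Gamma(\tilde g_1,\dots,\tilde g_{n-1}).$$
These are maps $X\to I_1$ and $I_{j-1}\to I_j$, DB1 by (F3), and $X$ is a nondegenerate interval. By the induction hypothesis $\tilde G$ is connected. We note:
$$u\in\tilde G,\ \ u_j\in(c_j,d_j)\text{ for }1\le j\le n-1\ \Longrightarrow\ u\in G.\tag{4}$$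
Indeed $u_j=\tau_j(g_j(u_{j-1}))$, and $\tau_j(v)\in(c_j,d_j)$ forces $\tau_j(v)=v$. Conversely,
$$u\in G,\ u_0\in X,\ u_j\in[c_j,d_j]\text{ for }1\le j\le n-1\ \Longrightarrow\ u\in\tilde G,\tag{5}$$
since then $\tau_j(g_j(u_{j-1}))=\tau_j(u_j)=u_j$.

**Step 7: the set $E$.** *This is the set that will be clopen.* Let
$$E=\{u\in G_T:\ u_0\in X,\ u_j\in(c_j,d_j)\ (1\le j\le n-2),\ u_{n-1}\in C\}.$$
By (5), $E\subset\tilde G$. By Step 5, $t\in E$. Also $e\in\tilde G$ by (5), but $e\notin E$, because $e_{n-1}\in\Lambda_{n-1}$ and $C\cap\Lambda_{n-1}=\emptyset$. So $E$ is a nonempty proper subset of $\tilde G$. The last coordinate is confined to $C$ and not merely to $(c_{n-1},d_{n-1})$. By Claim 2, $C$ is compact and stays away from the walls, so limits of points of $E$ cannot reach the walls in the last coordinate.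

**Step 8: $E$ is closed in $\tilde G$.** *The point is that a limit cannot hit a wall in an earlier coordinate either.* Let $u\in\tilde G\cap\overline E$. Then $u_0\in X$, $u_j\in[c_j,d_j]$ for $1\le j\le n-1$, and $u_{n-1}\in C$, as $C$ is closed.

Suppose $u_j\in\{c_j,d_j\}$ for some $1\le j\le n-2$. Then $u_j\in\Lambda_j$, so $g_{j+1}(u_j)\in\Lambda_{j+1}$. The next coordinate $u_{j+1}=\tau_{j+1}(g_{j+1}(u_j))$ equals $g_{j+1}(u_j)$, $c_{j+1}$ or $d_{j+1}$, and all three lie in $\Lambda_{j+1}$. Repeating, we reach $u_{n-1}\in\Lambda_{n-1}$, which contradicts $u_{n-1}\in C$. This is why the walls were put at levels.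

So $u_j\in(c_j,d_j)$ for $1\le j\le n-2$, and also $u_{n-1}\in C\subset(c_{n-1},d_{n-1})$. By (4), $u\in G$. Moreover $u\in\overline{G_T}$ and $u\in\prod_jO_j$. If $u$ were in $G_S$, then $u\in B\cap G\cap\prod_jO_j$, and (2) would give $h(u_{n-1})\in\Lambda_n$, that is, $u_{n-1}\in\Lambda_{n-1}$, again contradicting $u_{n-1}\in C$. Hence $u\in G_T$, and therefore $u\in E$.

**Step 9: $E$ is open in $\tilde G$.** *The point is that the last coordinate cannot leave $C$ without crossing a level.* Let $u\in E$. Then $u\in G_T\cap\prod_jO_j$, and $u_{n-1}\in O_{n-1}\setminus\Lambda_{n-1}$ means $h(u_{n-1})\notin\Lambda_n$. By (2), $u\notin B$. Since $u\in G_T$, this says $u\notin\overline{G_S}$. Also $u_j\in(c_j,d_j)$ for all $1\le j\le n-1$. So there are intervals $N_j\ni u_j$, with $N_0\subset X$ relatively open in $X$ and $N_j\subset(c_j,d_j)$ open for $1\le j\le n-1$, such that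
$$G\cap\textstyle\prod_jN_j\subset G_T.\tag{6}$$

Let $v\in\tilde G\cap\prod_jN_j$. By (4), $v\in G$, hence $v\in G_T$ by (6). We claim $v_{n-1}\in C$; then $v\in E$, and $E$ is open. Suppose $v_{n-1}>\beta$; the case $v_{n-1}<\alpha$ is symmetric. By Claim 2 choose $\lambda\in\Lambda_{n-1}\cap(\beta,v_{n-1})$. Then $u_{n-1}\le\beta<\lambda<v_{n-1}$, so $s_{n-1}:=\lambda$ lies in the interval $N_{n-1}$. Both $u$ and $v$ are in $G$, so $g_{n-1}(u_{n-2})=u_{n-1}$ and $g_{n-1}(v_{n-2})=v_{n-1}$, and by Darboux there is $s_{n-2}$ between $u_{n-2}$ and $v_{n-2}$ with $g_{n-1}(s_{n-2})=s_{n-1}$. In the same way $s_{n-2}$ lies between $u_{n-2}=g_{n-2}(u_{n-3})$ and $v_{n-2}=g_{n-2}(v_{n-3})$, so there is $s_{n-3}$ between $u_{n-3}$ and $v_{n-3}$ with $g_{n-2}(s_{n-3})=s_{n-2}$, and so on down to $s_0$. Each $s_j$ lies in the interval $N_j$, and $s_j=g_j(s_{j-1})$. So $s=(s_0,\dots,s_{n-1})\in G\cap\prod_jN_j\subset G_T$. But $s\in\prod_jO_j$ and $s_{n-1}=\lambda\in\Lambda_{n-1}$, so $s\in G_S$ by (3), a contradiction.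

Thus $E$ is a nonempty proper clopen subset of the connected set $\tilde G$, which is impossible. This proves Theorem A, and with it the Corollary. $\blacksquare$

## Continuous functions of the itinerary, and fixed points

Let $g_j\colon I_{j-1}\to I_j$ be DB1, $1\le j\le n$.

1. For every continuous $F\colon\prod_{j\le n}I_j\to\mathbb R$, the function $x\mapsto F(x,\varphi_1(x),\dots,\varphi_n(x))$ has connected graph, since its graph is the image of $\Gamma(g_1,\dots,g_n)$ under $u\mapsto(u_0,F(u))$. For instance $g+h\circ g$ and $g\cdot(h\circ g)$ have connected graphs for DB1 maps $g,h$. The same holds over every subinterval of $I_0$: restrict $g_1$ and use (F3).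
2. Finite compositions of derivatives $\mathbb R\to\mathbb R$ have connected graphs: take all $I_j=\mathbb R$.
3. If $f\colon[0,1]\to[0,1]$ is a finite composition of DB1 maps of $[0,1]$, then $f$ has a fixed point. By item 1 with $F(u)=u_n-u_0$, the function $x\mapsto f(x)-x$ has connected graph, so its range is connected. It is $\ge0$ at $0$ and $\le0$ at $1$, so it vanishes somewhere.

## A first map with connected $G_\delta$ graph

The first map of the chain plays a special role: no safe levels are needed in the coordinate $u_0$. So less can be asked of it.

**Theorem B.** Let $n\ge1$, let $g_1\colon I_0\to I_1$ have a graph that is connected and $G_\delta$ in $I_0\times I_1$, and let $g_2,\dots,g_n$ be DB1. Then $\Gamma(g_1,\dots,g_n)$ is connected.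

**Step 1: restrictions.** *The proof restricts $g_1$ to $X$, so we need this: if $g\colon J\to\mathbb R$ has connected graph, so has $g|_X$ for every subinterval $X$.* Every interval is an increasing union of compact ones, and an increasing union of connected sets is connected. So let $X=[a,b]\subset J$, and suppose the graph over $[a,b]$ is $A_1\sqcup A_2$ with both parts nonempty and relatively clopen. The graph over $[a,b]$ is closed in the whole graph, so $A_1,A_2$ are closed in the whole graph. Let $W_-$ and $W_+$ be the parts of the graph over $J\cap(-\infty,a]$ and $J\cap[b,\infty)$; these are closed in the graph too.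

If the points over $a$ and $b$ both lie in $A_1$, then $A_1\cup W_-\cup W_+$ and $A_2$ are disjoint nonempty closed sets covering the graph, a contradiction. If the point over $a$ is in $A_1$ and the point over $b$ is in $A_2$, then $A_1\cup W_-$ and $A_2\cup W_+$ are disjoint nonempty closed sets covering the graph, a contradiction. The remaining cases are symmetric.

Projecting the graph of $g|_X$ to the second coordinate shows that $g(X)$ is connected. So $g$ is Darboux.

**Step 2: where the proof of Theorem A used $g_1$.** *We run the same induction on $n$ and check each use.* The case $n=1$ is the hypothesis. Let $n\ge2$. The set $G$ is connected by induction. It is $G_\delta$, because $\{u:u_1=g_1(u_0)\}$ is $G_\delta$ by hypothesis and the other conditions define $G_\delta$ sets by (F1). The function $h=g_n$ is DB1 because $n\ge2$, so $e$ exists. Claim 1 uses the Darboux property of $g_2,\dots,g_n$ only. The openness of $E$ uses the Darboux property of $g_1,\dots,g_{n-1}$, which $g_1$ has by Step 1. The only other place is the connectedness of $\tilde G$.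

**Step 3: $\tilde G$ is connected.** *We cannot simply apply the induction hypothesis to $\tilde g_1=\tau_1\circ g_1|_X$, since the $G_\delta$ property is not visibly inherited by it; so we move the clamp $\tau_1$ to the next map.* Put
$$g_1'=g_1|_X,\qquad g_j'=\tau_j\circ g_j\circ\tau_{j-1}\quad(2\le j\le n-1).$$
The graph of $g_1'$ is connected by Step 1, and it is $G_\delta$ in $X\times I_1$. For $j\ge2$ the map $g_j'$ is DB1, because the continuous $\tau_{j-1}$ maps intervals to intervals or points and pulls $F_\sigma$ sets back to $F_\sigma$ sets; then use (F3). By the induction hypothesis $\Gamma(g_1',\dots,g_{n-1}')$ is connected. Consider the continuous map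
$$u\mapsto(u_0,\tau_1(u_1),u_2,\dots,u_{n-1}).$$
For $u\in\Gamma(g_1',\dots,g'_{n-1})$ we have $\tau_1(u_1)=\tilde g_1(u_0)$ and $u_2=\tau_2(g_2(\tau_1(u_1)))=\tilde g_2(\tilde g_1(u_0))$. For $j\ge3$, $u_{j-1}$ is already a value of $\tau_{j-1}$ and $\tau_{j-1}\circ\tau_{j-1}=\tau_{j-1}$, so $u_j=\tau_j(g_j(u_{j-1}))=\tilde g_j(u_{j-1})$. Hence $\tilde G$ is the image of $\Gamma(g_1',\dots,g_{n-1}')$ under this map, and it is connected. The rest of the proof of Theorem A is unchanged. $\square$

## A Darboux Baire two function with disconnected graph

**Proposition C.** "Darboux Baire one" cannot be replaced by "Darboux Baire two" in Theorem A, even for $n=1$. There is a Darboux, Baire class two function $f\colon[0,1]\to[0,1]$ whose graph is disconnected, and it has no fixed point.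

**Step 1: construction.** *We spread surjections onto $[0,1]$ over disjoint Cantor sets, and remove the fixed points.* Enumerate the nonempty open subintervals of $(0,1)$ with rational endpoints as $J_1,J_2,\dots$. Choose inductively pairwise disjoint Cantor sets $P_k\subset J_k$. This is possible, since $P_1\cup\dots\cup P_{k-1}$ is closed with empty interior, so $J_k\setminus(P_1\cup\dots\cup P_{k-1})$ contains an interval. Let $s_k\colon P_k\to[0,1]$ be continuous with every fibre having at least two points. For instance, with $\mathcal C$ the Cantor set, take $P_k\cong\mathcal C\times\{0,1\}\to\mathcal C\to[0,1]$, where the first map is the projection and the second a continuous surjection. Let $E_k=\{x\in P_k:s_k(x)=x\}$, a closed set. Define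
$$f=s_k\ \text{ on }P_k\setminus E_k,\qquad f(0)=1,\qquad f=0\ \text{ elsewhere.}$$

**Step 2: no fixed point, disconnected graph.** On $P_k\setminus E_k$ we have $f(x)=s_k(x)\ne x$. Also $f(0)=1\neq 0$, and at all other points $f(x)=0\ne x$. So the graph lies in the union of the disjoint open sets $\{y>x\}$ and $\{y<x\}$. It meets the first at $(0,1)$ and the second at $(1,0)$.

**Step 3: Darboux.** Let $y\in[0,1]$. The fibre $s_k^{-1}(y)$ has at least two points, and a point $x$ of this fibre lies in $E_k$ only if $x=y$. So some point of the fibre lies in $P_k\setminus E_k$. Hence $f(P_k\setminus E_k)=[0,1]$ for every $k$. Every nondegenerate subinterval of $[0,1]$ contains some $J_k$, so $f$ maps it onto $[0,1]$.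

**Step 4: Baire two.** Let $f_m=f$ on $\{0\}\cup P_1\cup\dots\cup P_m$ and $f_m=0$ elsewhere. Then $f_m\to f$ pointwise, and in fact $f_m(x)$ is eventually equal to $f(x)$. We check that each $f_m$ is Baire one. For $0\le a<1$,
$$\{f_m>a\}=\{0\}\cup\bigcup_{k\le m}\{x\in P_k\setminus E_k:s_k(x)>a\}$$
is $F_\sigma$, since each set in the union is relatively open in the closed set $P_k$. For $0<a\le1$,
$$\{f_m\ge a\}=\{0\}\cup\bigcup_{k\le m}\big(\{x\in P_k:s_k(x)\ge a\}\setminus E_k\big)$$
is a finite union of $G_\delta$ sets, hence $G_\delta$, so $\{f_m<a\}$ is $F_\sigma$. For the other values of $a$ the sets $\{f_m>a\}$ and $\{f_m<a\}$ are empty or all of $[0,1]$. So preimages of open intervals, and then of open sets, are $F_\sigma$. Each $f_m$ is Baire one and $f$ is Baire two. $\square$
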